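\title{Theta function solutions of the eight-vertex exchange equations on the combinatorial line}

\begin{abstract}
We study the system of exchange and cyclicity relations attached to the eight-vertex $R$-matrix with $\eta=\pi/3$ on an odd number $L$ of sites. We prove the conjecture that this system has a nonzero solution whose entries are theta functions of order $L-1$ in each variable. We also describe all meromorphic solutions, show that the order $L-1$ is the smallest possible, and prove a recursion in $L$ and a Pfaffian sum rule. The proof rewrites the system as an eigenvector problem for the transfer matrix, constructs an entire operator whose image lies in the eigenspace, and determines the order of the primitive eigenvector by combining a zero count with a parity constraint.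
\end{abstract}

\section{Introduction}

\subsection{The system}

Fix a nome $0<p<1$, write $p=e^{i\pi\tau}$, and let
\[
\theta_1(x)=2\sum_{n\ge 0}(-1)^n p^{(n+1/2)^2}\sin((2n+1)x),\qquad \theta_4(x)=1+2\sum_{n\ge1}(-1)^n p^{n^2}\cos(2nx)
\]
be the Jacobi theta functions of nome $p$. The eight-vertex model on its combinatorial line $\eta=\pi/3$ has the weights
\begin{equation}\label{eq:weights}
\begin{aligned}
a(x)&=\theta_4(2\eta)\theta_4(x)\theta_1(x+2\eta), & b(x)&=\theta_4(2\eta)\theta_1(x)\theta_4(x+2\eta),\\
c(x)&=\theta_1(2\eta)\theta_4(x)\theta_4(x+2\eta), & d(x)&=\theta_1(2\eta)\theta_1(x)\theta_1(x+2\eta).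
\end{aligned}
\end{equation}
In the basis $|{++}\rangle,|{+-}\rangle,|{-+}\rangle,|{--}\rangle$ of $\mathbb C^2\otimes\mathbb C^2$ put
\[
Y(x)=\begin{pmatrix} a&0&0&d\\ 0&c&b&0\\ 0&b&c&0\\ d&0&0&a\end{pmatrix}(x),\qquad \check R(x)=\frac{Y(x)}{a(x)+b(x)},
\]
so that $\check R$ is meromorphic and $\check R(0)=I$. On $\mathcal H=(\mathbb C^2)^{\otimes L}$ we write $\check R_i$ and $Y_i$ for these matrices acting on the factors $i,i+1$. For $x=(x_1,\dots,x_L)$ let $x_{jk}=x_j-x_k$, let $s_i$ exchange $x_i$ and $x_{i+1}$, and let $\Pi$ be the rotation $(\Pi v)_{\alpha_2\dots\alpha_L\alpha_1}=v_{\alpha_1\dots\alpha_L}$, where $\alpha_j\in\{+,-\}$. We look for functions $\Psi(x)\in\mathcal H$, with entries meromorphic in each variable, such that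
\begin{align}
\Psi(s_ix)&=\check R_i(x_{i,i+1})\,\Psi(x),\qquad i=1,\dots,L-1,\label{eq:exch}\\
\Psi(x_2,\dots,x_L,x_1)&=\Pi\,\Psi(x_1,\dots,x_L).\label{eq:cyc}
\end{align}
This system is a special case of the level-1 quantum Knizhnik--Zamolodchikov--Bernard equation at a cubic root of unity.

The system is overdetermined. Carrying $x_1$ to the last place by \eqref{eq:exch} and bringing it back by \eqref{eq:cyc} shows that $\Psi(x)$ is fixed by a product of $L-1$ matrices, and there is no general reason for such a product to have the eigenvalue $1$. For $L=2$ the condition is $\Pi\check R_1(x_{12})\Psi=\Psi$; the eigenvalues of $\Pi\check R_1$ are $(a\pm d)/(a+b)$ and $(b\pm c)/(a+b)$, and since $d/b$ and $c/a$ are not constant, only $\Psi=0$ remains. For $L=1$ there is no condition at all. From now on $L=2n+1$ is odd.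

The system is also linear over the symmetric meromorphic functions of $x$, so a solution carries an arbitrary normalization. The natural question is how simple the entries can be made. In the trigonometric case (the six-vertex model with $\Delta=-1/2$) it is known that the normalization can be chosen so that the entries are polynomials in each variable $z_k=e^{2ix_k}$. The elliptic counterpart of a polynomial of given degree is the following. A function $f$ of several variables is a \emph{theta function of nome $p$ and order $m$ in the variable $x$} if, for fixed values of the other variables, it is entire in $x$ and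
\[
f(x+\pi)=\pm f(x),\qquad f(x+\pi\tau)=C\,e^{-2imx}f(x),
\]
where the sign and the constant $C$ do not depend on $x$ but may depend on the other variables. These are the rules satisfied by $\theta_1(x-a_1)\cdots\theta_1(x-a_m)$. The zero function satisfies them too; a nonzero theta function of order $m$ has exactly $m$ zeros modulo $\pi\mathbb Z+\pi\tau\mathbb Z$ (Lemma~\ref{lem:zeros}), which is the sense in which the order is a degree. The following conjecture is posed in \cite{SixEight}.

\medskip
\noindent\textbf{Conjecture.} \emph{For every odd $L\ge3$, the system \eqref{eq:exch}--\eqref{eq:cyc} has a nonzero solution $\Psi$ such that every entry $\Psi_\alpha$ is a theta function of nome $p$ and order $L-1$ in every variable $x_i$; the sign and the constant may depend on $\alpha$.}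

\subsection{Results}

Put $\omega=\pi\tau/2$, so that $e^{i\omega}=p^{1/2}$, and $\Lambda=\pi\mathbb Z+\omega\mathbb Z$. Let $e_1,\dots,e_L$ be the standard basis of $\mathbb C^L$ and $\mathbf 1=(1,\dots,1)$. With the Pauli matrices $\sigma^x,\sigma^y,\sigma^z$ (where $\sigma^z|\pm\rangle=\pm|\pm\rangle$, $\sigma^x|\pm\rangle=|\mp\rangle$, $\sigma^y|\pm\rangle=\pm i|\mp\rangle$) put
\[
Z=\prod_j\sigma^z_j,\qquad X=\prod_j\sigma^x_j,\qquad V_i=\prod_{j\ne i}\sigma^x_j=\sigma^x_iX .
\]
The matrices $\check R_i$ and $\Pi$ commute with $Z$, so the system splits into the two \emph{sectors} $\mathcal H^\varepsilon=\ker(Z-\varepsilon)$, $\varepsilon=\pm1$; the sector $\mathcal H^\varepsilon$ is spanned by the basis vectors with $\alpha_1\cdots\alpha_L=\varepsilon$. Since $L$ is odd, $X$ and $\sigma^x_i$ exchange the two sectors and $V_i$ preserves them.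

\begin{theorem}\label{thm:main}
For each odd $L\ge3$ and $\varepsilon=\pm1$ there is a nonzero entire solution $\Psi=\Psi^\varepsilon$ of \eqref{eq:exch}--\eqref{eq:cyc}, with values in $\mathcal H^\varepsilon$, such that $\Psi(x+\xi\mathbf 1)=\Psi(x)$ for all $\xi\in\mathbb C$ and
\begin{equation}\label{eq:qp}
\Psi(x+\pi e_i)=\varepsilon\,\sigma^z_i\Psi(x),\qquad \Psi(x+\omega e_i)=e^{-i\sum_{k\neq i}(x_{ik}+\omega/2)}\,V_i\Psi(x).
\end{equation}
Consequently $\Psi(x+\pi\tau e_i)=e^{-2i\sum_{k\ne i}(x_{ik}+\omega)}\Psi(x)$, and every entry is a theta function of nome $p$ and order $L-1$ in every $x_i$. In particular the conjecture holds.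
\end{theorem}

The half period $\omega$ is what makes the statement tractable. The conjecture speaks only of the shifts $\pi$ and $\pi\tau$, which act on each entry separately; the finer shift $\omega$ permutes the entries, and it does not commute with the action of $\pi$. This failure to commute will fix the order.

To state the complements, let
\[
\vartheta=\frac{\theta_1\theta_4}{\theta_1'(0)\theta_4(0)},\qquad \zeta=\frac{\vartheta'}{\vartheta},\qquad s=|{+-}\rangle+|{-+}\rangle,\qquad \Psi_1^\pm=|\pm\rangle,
\]
and write $\Psi_L^\varepsilon$ when the number of sites matters.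

\begin{theorem}\label{thm:compl}
Let $L\ge3$ be odd and let $\Psi^\pm$ be as in Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(a)] The entries of $\Psi^\varepsilon$ have no common divisor, and no entry with index in the sector is identically $0$. The solutions meromorphic on $\mathbb C^L$ are exactly $h_+\Psi^++h_-\Psi^-$ with $h_\pm$ symmetric meromorphic functions.
\item[(b)] A nonzero solution meromorphic on $\mathbb C^L$ whose entries are theta functions of order $m$ in some $x_i$ has $m\ge L-1$. Those whose entries are theta functions of order $L-1$ in every variable are exactly the nonzero $c_+e^{ik_+\sum x_j}\Psi^++c_-e^{ik_-\sum x_j}\Psi^-$ with $c_\pm\in\mathbb C$, $k_\pm\in\mathbb Z$.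
\item[(c)] With suitable constant normalizations,
\[
\Psi_L^{\varepsilon}\big|_{x_2=x_1+\eta}=\prod_{k=3}^L\vartheta(x_k-x_1+\eta)\; s_{12}\otimes\Psi_{L-2}^{-\varepsilon}(x_3,\dots,x_L).
\]
\item[(d)] With these normalizations $\sum_\alpha\Psi^\varepsilon_\alpha(-x)\Psi^\varepsilon_\alpha(x)=\mathcal Q_L(x)$, where
\[
\mathcal Q_L=\prod_{j<k}\frac{\vartheta(\eta+x_{jk})\vartheta(\eta-x_{jk})}{\vartheta(x_{jk})}\ \operatorname{Pf}\begin{pmatrix}A&\mathbf 1^t\\-\mathbf 1&0\end{pmatrix},\qquad A_{jk}=\zeta(x_{jk}+\eta)+\zeta(x_{jk}-\eta).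
\]
\end{enumerate}
\end{theorem}

By (a) and (b), $\Psi^++\Psi^-$ is a solution of order $L-1$ none of whose entries vanishes identically. Part (c) explains the number $L-1$: the function $\vartheta$ has order $2$ in the nome $p$, so each added pair of sites raises the order in $x_k$ by $2$, starting from order $0$ at $L=1$.

\subsection{Plan of the proof}

After the properties of the $R$-matrix (Section~\ref{sec:R}) and the case $L=3$ (Section~\ref{sec:three}), the proof has four steps. First, the system is equivalent to the exchange relations together with the statement that $\Psi(x)$ is an eigenvector of the transfer matrix $T(u|x)$ for the explicit eigenvalue $t(u|x)=\prod_j\vartheta(u-x_j+\eta)$ (Section~\ref{sec:T}). Second, we build an entire operator $E(x)$ with known quasi-periodicity whose image lies in the eigenspace and which acts there as $\mathcal Q_L^2$ (Section~\ref{sec:E}); it shows that the eigenspace is a line in each sector (Section~\ref{sec:dim}). Third, dividing a column of $E$ by the common divisor of its entries gives an entire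 eigenvector $\Psi$ whose quasi-periodicity factors are exponentials of affine functions, with unknown coefficients (Section~\ref{sec:prim}). Fourth, these coefficients reduce to one number $N$, the order being $2N(L-1)$; the anticommutation of $V_i$ and $\sigma^z_j$ forces $N\in\frac12+\mathbb Z$, and zero counts give $0\le N\le1$ (Section~\ref{sec:order}). Section~\ref{sec:norm} fixes the remaining constants, and Section~\ref{sec:compl} proves Theorem~\ref{thm:compl}.

\section{Theta functions and the $R$-matrix}\label{sec:R}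

\subsection{One variable}

The function $\theta_1$ is odd with simple zeros exactly at $\pi\mathbb Z+\pi\tau\mathbb Z$, the function $\theta_4$ is even with simple zeros exactly at $\omega+\pi\mathbb Z+\pi\tau\mathbb Z$, and
\begin{equation}\label{eq:thetashift}
\begin{aligned}
\theta_1(x+\pi)&=-\theta_1(x), & \theta_1(x+\omega)&=ie^{-i\omega/2-ix}\theta_4(x),\\
\theta_4(x+\pi)&=\theta_4(x), & \theta_4(x+\omega)&=ie^{-i\omega/2-ix}\theta_1(x).
\end{aligned}
\end{equation}
Shifting twice by $\omega$ gives $\theta_j(x+\pi\tau)=-p^{-1}e^{-2ix}\theta_j(x)$ for $j=1,4$. Hence $\vartheta$ is odd, $\vartheta'(0)=1$, its zeros are simple and are exactly the points of $\Lambda$, and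
\begin{equation}\label{eq:vartheta}
\vartheta(x+\pi)=-\vartheta(x),\qquad \vartheta(x+\omega)=-e^{-i\omega-2ix}\vartheta(x),\qquad \vartheta(x+2\eta)=\vartheta(\eta-x).
\end{equation}
The last identity is where $3\eta=\pi$ enters: $\vartheta(x+2\eta)=\vartheta(x-\eta+\pi)=-\vartheta(x-\eta)$. In the same way $\theta_j(x+2\eta)=\theta_j(\eta-x)$ for $j=1,4$. The logarithmic derivative $\zeta$ is odd, $\zeta(x+\pi)=\zeta(x)$, $\zeta(x+\omega)=\zeta(x)-2i$, and $\zeta(x+2\eta)=\zeta(x-\eta)$. When $f(x+\lambda)=\chi(x)f(x)$ we call $\chi$ the \emph{multiplier} of $f$ under $\lambda$. ``Elliptic'' means meromorphic and $\Lambda$-periodic; the residues of an elliptic function in a period parallelogram (a \emph{cell}) add up to $0$, so an elliptic function with at most one simple pole per cell is entire, hence constant.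

\begin{lemma}[Zero count]\label{lem:zeros}
Let $\operatorname{Im}\omega'>0$ and let $f\not\equiv0$ be entire on $\mathbb C$ with $f(x+\pi)=\kappa f(x)$ and $f(x+\omega')=\kappa' e^{-2ikx}f(x)$ for constants $\kappa,\kappa',k$. Then $f$ has exactly $k$ zeros, counted with multiplicity, per cell of $\pi\mathbb Z+\omega'\mathbb Z$. In particular $k$ is a nonnegative integer.
\end{lemma}

\begin{proof}
Integrate $f'/f$ around a cell with no zero on its boundary. Since $f'/f$ is $\pi$-periodic, the two sides parallel to $\omega'$ cancel. Since $(f'/f)(x+\omega')=(f'/f)(x)-2ik$, the other two sides contribute $2ik\pi$. Divide by $2\pi i$.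
\end{proof}

\subsection{Several variables}\label{ssec:several}

``Generic'' means outside a proper analytic subset; such a subset is closed, has measure zero, and does not disconnect a connected complex manifold. We use three standard facts. By Riemann's second extension theorem, a holomorphic function on the complement of an analytic subset of codimension at least $2$ extends holomorphically. Consequently, if $G$ is entire and its zero set is a locally finite union of distinct hyperplanes, and $F$ is entire and vanishes along each of them to at least the same order as $G$, then $F/G$ is entire. Finally, an entire function on $\mathbb C^m$ that is periodic under a lattice of rank $2m$ is bounded, hence constant.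

An entire vector-valued function $\Psi$ on $\mathbb C^m$ is \emph{primitive} if its entries have no common divisor, that is, if the set $\{\Psi=0\}$ has codimension at least $2$.

\begin{lemma}\label{lem:prim}
If $\Psi$ is primitive, $h$ is meromorphic and $h\Psi$ is entire, then $h$ is entire. If $h\Psi$ is also primitive, then $h$ has no zeros, and $h=e^{q}$ with $q$ entire.
\end{lemma}

\begin{proof}
Near a point where $\Psi_\alpha\ne0$ we have $h=(h\Psi_\alpha)/\Psi_\alpha$, which is holomorphic; then extend across $\{\Psi=0\}$. For the second claim apply the first to $1/h$, and use that $\mathbb C^m$ is simply connected.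
\end{proof}

\subsection{The $R$-matrix}

By \eqref{eq:thetashift}, $a+b$ has the same multipliers under $\pi$ and $\omega$ as $\vartheta(x+\eta)$, and it vanishes at $x=-\eta$ because $\theta_1$ is odd and $\theta_4$ is even. So $(a+b)/\vartheta(x+\eta)$ is entire and elliptic, hence constant, and the value at $x=0$ gives
\begin{equation}\label{eq:aplusb}
a(x)+b(x)=\theta_4(0)\,\theta_1(x+\eta)\theta_4(x+\eta)=\theta_1'(0)\theta_4(0)^2\,\vartheta(x+\eta).
\end{equation}
\emph{From now on $a,b,c,d$ and $Y$ are divided by the constant $\theta_1'(0)\theta_4(0)^2$}. Then $a+b=\vartheta(x+\eta)$ and $\check R(x)=Y(x)/\vartheta(x+\eta)$ is unchanged. Let $P$ be the flip of $\mathbb C^2\otimes\mathbb C^2$ and $R=PY$, so that $R|{\pm\pm}\rangle=a|{\pm\pm}\rangle+d|{\mp\mp}\rangle$ and $R|{\pm\mp}\rangle=b|{\pm\mp}\rangle+c|{\mp\pm}\rangle$. With $\sigma^0=I$,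
\begin{equation}\label{eq:pauli}
R=\sum_{\mu\in\{0,x,y,z\}} w_\mu\,\sigma^\mu\otimes\sigma^\mu,\qquad w_0=\tfrac{a+b}2,\quad w_z=\tfrac{a-b}2,\quad w_x=\tfrac{c+d}2,\quad w_y=\tfrac{c-d}2 .
\end{equation}
Thus $R$, $Y$ and $\check R$ are symmetric matrices that commute with $P$ and with all $\sigma^\mu\otimes\sigma^\mu$; in particular $R_{jk}=R_{kj}$, where $R_{jk}$ denotes $R$ acting on the factors $j,k$ of a tensor product.

\begin{lemma}\label{lem:R}
Let $\chi(x)=-e^{-i\omega-2i(x+\eta)}$ be the multiplier of $\vartheta(x+\eta)$ under $\omega$.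
\begin{enumerate}
\item[(R1)] $R(0)=\vartheta(\eta)P$.
\item[(R2)] $R(x+\pi)=-\sigma^zR(x)\sigma^z$ and $R(x+\omega)=\chi(x)\sigma^xR(x)\sigma^x$, where $\sigma$ acts on either one of the two factors.
\item[(R3)] (Crossing) $\sigma^y_0R_{0j}(x)^{t_0}\sigma^y_0=-R_{0j}(-x-2\eta)$, where $t_0$ is transposition in the factor $0$.
\item[(R4)] (Unitarity) $R(x)R(-x)=Y(x)Y(-x)=\vartheta(\eta+x)\vartheta(\eta-x)I$; thus $\check R(x)\check R(-x)=I$.
\item[(R5)] (Yang--Baxter) $R_{12}(x)R_{13}(x+y)R_{23}(y)=R_{23}(y)R_{13}(x+y)R_{12}(x)$.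
\item[(R6)] $a(\eta)=d(\eta)=0$ and $b(\eta)=c(\eta)=\vartheta(\eta)$, so $\check R(\eta)=ss^t$; and $\ker Y(-\eta)=\mathbb Cs$.
\end{enumerate}
\end{lemma}

\begin{proof}
(R1) We have $b(0)=d(0)=0$ and $a(0)=c(0)=\vartheta(\eta)$.

(R2) By \eqref{eq:thetashift}, $(a,b,c,d)\to(-a,-b,c,d)$ under $\pi$ and $(a,b,c,d)\to\chi\cdot(b,a,d,c)$ under $\omega$. So $(w_0,w_x,w_y,w_z)$ goes to $(-w_0,w_x,w_y,-w_z)$ and to $\chi\cdot(w_0,w_x,-w_y,-w_z)$ respectively. Conjugation by $\sigma^z$ in one factor reverses the signs of the $x$ and $y$ terms of \eqref{eq:pauli}, and conjugation by $\sigma^x$ those of the $y$ and $z$ terms.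

(R3) Under $x\to-x-2\eta$ the weights $(a,b,c,d)$ go to $(-b,-a,c,d)$, so $w_0$ changes sign and $w_x,w_y,w_z$ are unchanged. On the other hand $\sigma^y(\sigma^\mu)^t\sigma^y=-\sigma^\mu$ for $\mu=x,y,z$.

(R4) The first equality holds because $P$ commutes with $Y$. The off-diagonal entries of $Y(x)Y(-x)$ are $a(x)d(-x)+d(x)a(-x)$ and $b(x)c(-x)+c(x)b(-x)$; in each sum the two terms differ only by $\theta_1(-x)$ against $\theta_1(x)$, so they cancel. In the normalization \eqref{eq:weights} the diagonal entries are
\begin{align*}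
a(x)a(-x)+d(x)d(-x)&=\theta_1(2\eta+x)\theta_1(2\eta-x)\big[\theta_4(2\eta)^2\theta_4(x)^2-\theta_1(2\eta)^2\theta_1(x)^2\big],\\
c(x)c(-x)+b(x)b(-x)&=\theta_4(2\eta+x)\theta_4(2\eta-x)\big[\theta_1(2\eta)^2\theta_4(x)^2-\theta_4(2\eta)^2\theta_1(x)^2\big].
\end{align*}
The addition formulas
\begin{align*}
\theta_4(0)^2\theta_4(u+v)\theta_4(u-v)&=\theta_4(u)^2\theta_4(v)^2-\theta_1(u)^2\theta_1(v)^2,\\
\theta_4(0)^2\theta_1(u+v)\theta_1(u-v)&=\theta_1(u)^2\theta_4(v)^2-\theta_4(u)^2\theta_1(v)^2
\end{align*}
with $u=2\eta$, $v=x$ turn both into $\theta_4(0)^2(\theta_1\theta_4)(2\eta+x)(\theta_1\theta_4)(2\eta-x)$. After division by $\theta_1'(0)^2\theta_4(0)^4$ this is $\vartheta(2\eta+x)\vartheta(2\eta-x)=\vartheta(\eta-x)\vartheta(\eta+x)$.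

(R5) Fix $y\notin\Lambda$ and let $\mathcal D(x)$ be the left side minus the right side. At $x=0$, (R1) and $P_{12}R_{13}(y)R_{23}(y)=R_{23}(y)R_{13}(y)P_{12}$ give $\mathcal D=0$. At $x=-y$, moving $P_{13}$ to the left turns the two sides into $\vartheta(\eta)P_{13}R_{23}(-y)R_{23}(y)$ and $\vartheta(\eta)P_{13}R_{12}(y)R_{12}(-y)$, which agree by (R4). By (R2) with $\sigma$ in the factor $1$,
\[
\mathcal D(x+\pi)=\sigma_1^z\mathcal D(x)\sigma_1^z,\qquad \mathcal D(x+\omega)=e^{-2i\omega-2i(2x+y+2\eta)}\sigma_1^x\mathcal D(x)\sigma_1^x ,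
\]
so $\mathcal D$ vanishes on $\Lambda\cup(-y+\Lambda)$. Expand $\mathcal D$ in the Pauli matrices of the factor $1$, take a matrix element of one coefficient, and divide it by $\vartheta(x)\vartheta(x+y)$. The quotient is entire, with multiplier $\pm1$ under $\pi$ and $\pm e^{-4i\eta}$ under $\omega$. These have modulus $1$, so the quotient is bounded, hence constant, and it is $0$ because $e^{-4\pi i/3}\ne\pm1$. By continuity the identity holds for all $y$.

(R6) Use $\theta_j(2\eta)=\theta_j(\eta)$ and $\theta_1(3\eta)=0$. At $x=\eta$ we get $a=d=0$ and $b=c$, and $b=a+b=\vartheta(2\eta)=\vartheta(\eta)$; so $Y(\eta)=\vartheta(\eta)ss^t$. At $x=-\eta$, in the normalization \eqref{eq:weights}, $c=-b=\theta_1(\eta)\theta_4(\eta)^2\ne0$, so the middle block of $Y$ has kernel $\mathbb Cs$, while $a^2-d^2=\theta_1(\eta)^2\big(\theta_4(\eta)^4-\theta_1(\eta)^4\big)=\theta_1(\eta)^2\theta_4(0)^3\theta_4(2\eta)\neq0$ by the first addition formula.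
\end{proof}

The vectors $\lambda=\pi e_k$ and $\lambda=\omega e_k$ $(1\le k\le L)$ will be called the \emph{generators} of the lattice $\Lambda^L$; the symmetric group permutes them. Put
\[
U_{\pi e_k}=\sigma_k^z,\qquad U_{\omega e_k}=V_k .
\]
These operators are symmetric involutions, they preserve the sectors, and any two of them commute or anticommute.

\begin{lemma}\label{lem:cov}
For every generator $\lambda$, the value of $\check R_i(x_{i,i+1})$ at $x+\lambda$ is $U_{s_i\lambda}\check R_i(x_{i,i+1})U_\lambda$.
\end{lemma}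

\begin{proof}
By (R2) the scalar multipliers of $R(x)$ and $\vartheta(x+\eta)$ cancel in $\check R=PR/\vartheta(\cdot+\eta)$. For $\lambda=\pi e_i$ or $\omega e_i$ let $\sigma$ act on the factor $i$: we get $P\sigma_iR\sigma_i=\sigma_{i+1}PR\sigma_i$. For $\lambda=\pi e_{i+1}$ or $\omega e_{i+1}$ let it act on the factor $i+1$: we get $\sigma_iPR\sigma_{i+1}$. For the other generators $x_{i,i+1}$ does not change and $\sigma_k$ commutes with $\check R_i$. Finally $\sigma^x_k$ may be replaced by $V_k=\sigma_k^xX$ on both sides, because $X$ commutes with $\check R_i$ and $X^2=1$.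
\end{proof}

\section{Three sites}\label{sec:three}

For $L=3$ the solution can be found and checked by hand. Suppose that $\Psi$ is an entire solution. Relation \eqref{eq:exch} reads $\vartheta(x_{i,i+1}+\eta)\Psi(s_ix)=Y_i(x_{i,i+1})\Psi(x)$, so on the hyperplane $x_{i+1}=x_i+\eta$ the vector $\Psi$ is killed by $Y_i(-\eta)$ and, by (R6), is a multiple of $s$ in the factors $i,i+1$. Hence $\Psi_{+++}$ vanishes for $x_{12}=-\eta$ and for $x_{23}=-\eta$, and by cyclicity also for $x_{31}=-\eta$. As a function of $x_1$ it vanishes at $x_2-\eta$ and $x_3+\eta$. So if it is a nonzero theta function its order is at least $2=L-1$, and the simplest candidate is $\theta_1(x_{12}+\eta)\theta_1(x_{23}+\eta)\theta_1(x_{31}+\eta)$. The other entries should arise from this one by half-period shifts, which exchange $\theta_1$ and $\theta_4$. This suggests the following formula.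

\begin{proposition}\label{prop:three}
Let $\theta_{\alpha\beta}=\theta_1$ if $\alpha=\beta$ and $\theta_{\alpha\beta}=\theta_4$ if $\alpha\ne\beta$. For $L=3$, the vector $\Psi^\varepsilon\in\mathcal H^\varepsilon$ with entries
\[
\Psi^\varepsilon_{\alpha_1\alpha_2\alpha_3}=\theta_{\alpha_1\alpha_2}(x_{12}+\eta)\,\theta_{\alpha_2\alpha_3}(x_{23}+\eta)\,\theta_{\alpha_3\alpha_1}(x_{31}+\eta)\qquad(\alpha_1\alpha_2\alpha_3=\varepsilon)
\]
has all the properties stated in Theorem~\ref{thm:main}.
\end{proposition}

\begin{proof}
Translation invariance and \eqref{eq:cyc} are visible on the formula. By cyclicity it suffices to check \eqref{eq:qp} for $i=1$. From \eqref{eq:thetashift}, $\theta_{\alpha\beta}(y\pm\pi)=-\alpha\beta\,\theta_{\alpha\beta}(y)$, so the shift by $\pi e_1$ gives the sign $\alpha_1\alpha_2\cdot\alpha_3\alpha_1=\varepsilon\alpha_1$. Also $\theta_{\alpha\beta}(y\pm\omega)=\pm ie^{-i\omega/2\mp iy}\theta_{\alpha,-\beta}(y)$, so the shift by $\omega e_1$ produces the entry with index $(\alpha_1,-\alpha_2,-\alpha_3)$ times $e^{-i\omega-i(x_{12}+\eta)+i(x_{31}+\eta)}=e^{-i(x_{12}+x_{13}+\omega)}$.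

Since $\Psi^-=X\Psi^+$ and $X$ commutes with $\check R_i$, it remains to prove \eqref{eq:exch} for $\Psi=\Psi^+$. The case $i=2$ follows from the case $i=1$ at the point $(x_2,x_3,x_1)$, from \eqref{eq:cyc} and from $\Pi^{-1}\check R_1\Pi=\check R_2$. Let $\mathcal E(x)=\check R_1(x_{12})\Psi(x)-\Psi(s_1x)$. By Lemma~\ref{lem:cov} and \eqref{eq:qp}, $\mathcal E(x+\omega e_k)$ is a nonzero scalar times $V_{s_1(k)}\mathcal E(x)$, where $s_1(k)$ is the image of $k$ under the transposition of $1$ and $2$. The $V_k$ carry the index $+++$ to the three other indices of the sector, so it suffices to show $\mathcal E_{+++}=0$, that is, $(a+b)\Psi_{+++}(s_1x)=a\Psi_{+++}(x)+d\Psi_{--+}(x)$ with weights at $x_{12}$. Put $y=x_{13}$, $z=x_{23}$, insert \eqref{eq:weights} and \eqref{eq:aplusb}, use $\theta_j(x+2\eta)=\theta_j(\eta-x)$, and cancel $\theta_1(\eta+x_{12})\theta_1(\eta-x_{12})$. The claim becomes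
\begin{multline*}
\theta_4(0)\theta_4(y-z+\eta)\theta_1(y+\eta)\theta_1(\eta-z)\\
=\theta_4(\eta)\theta_4(y-z)\theta_1(z+\eta)\theta_1(\eta-y)+\theta_1(\eta)\theta_1(y-z)\theta_4(z+\eta)\theta_4(\eta-y).
\end{multline*}
As functions of $y$, all three terms change sign under $\pi$. Under $\pi\tau$ the left side has multiplier $p^{-2}e^{-2i(2y-z+2\eta)}$ and the terms on the right have $p^{-2}e^{-2i(2y-z-\eta)}$, which is the same because $e^{6i\eta}=1$. By Lemma~\ref{lem:zeros} the difference has two zeros per cell or vanishes, so three points suffice. At $y=z$ both sides are $\theta_4(0)\theta_4(\eta)\theta_1(z+\eta)\theta_1(\eta-z)$. At $y=\eta$ both are $\theta_4(0)\theta_1(\eta)\theta_1(\eta-z)\theta_4(z+\eta)$, because $\theta_4(2\eta-z)=\theta_4(z+\eta)$. At $y=-\eta$ the left side is $0$ and the two terms on the right are $\pm\theta_1(\eta)\theta_4(\eta)\theta_1(z+\eta)\theta_4(z+\eta)$ with opposite signs.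
\end{proof}

For larger $L$ the argument above still gives only two zeros per variable, and we have no formula to verify. What survives is a constraint that is already visible here. Suppose we only knew that $\Psi(x+\pi e_2)=\kappa\sigma^z_2\Psi(x)$ and $\Psi(x+\omega e_1)=Ce^{-2iN(x_{12}+x_{13})}V_1\Psi(x)$ with unknown constants $\kappa,C,N$; the order in $x_1$ is then $4N$. Performing the two shifts in the two possible orders and using $V_1\sigma_2^z=-\sigma_2^zV_1$ gives $e^{2\pi iN}=-1$. So the order can only be $2,6,10,\dots$, and the crude upper bound $4$ would be enough to find the value $2$. The general proof produces a solution with multipliers of this form and the crude bound $2(L-1)$.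

\section{The transfer matrix}\label{sec:T}

The conditions ``$\Psi(x)$ is fixed by a product of $R$-matrices'' met in the introduction are values of one eigenvector equation. Let $0$ label an auxiliary factor $\mathbb C^2$ and put
\[
T(u|x)=\operatorname{tr}_0\,R_{0L}(u-x_L)\cdots R_{01}(u-x_1),\qquad t(u|x)=\prod_{j=1}^L\vartheta(u-x_j+\eta).
\]
Both are entire in $(u,x)$ and invariant under $(u,x)\to(u+\xi,x+\xi\mathbf 1)$; we drop $x$ from the notation when it is fixed. Let $\Theta(x)$ be the space of entire functions of $u$ with the same multipliers under $\pi$ and $\omega$ as $t(u|x)$. By Lemma~\ref{lem:zeros}, a nonzero element of $\Theta(x)$ has exactly $L$ zeros per cell of $\Lambda$.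

\begin{lemma}\label{lem:T}
\begin{enumerate}
\item[(T1)] $T(u|x)$ commutes with $T(v|x)$, $Z$ and $X$. The entries of $T(\cdot|x)$ lie in $\Theta(x)$; in particular $T(u+\pi)=-T(u)$.
\item[(T2)] $\check R_i(x_{i,i+1})T(u|x)=T(u|s_ix)\check R_i(x_{i,i+1})$.
\item[(T3)] $T(u|x)^t=-T(-u-2\eta|-x)$ and $t(u|x)=-t(-u-2\eta|-x)$.
\item[(T4)] $T(x_j|x)=\vartheta(\eta)R_{j,j-1}\cdots R_{j1}R_{jL}\cdots R_{j,j+1}$, where $R_{jk}$ has the argument $x_{jk}$.
\item[(T5)] $T(x_j)T(x_j+\eta)=\prod_{k=1}^L\vartheta(\eta+x_{jk})\vartheta(\eta-x_{jk})=t(x_j)\,t(x_j+\eta)$.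
\item[(T6)] $T(u|x+\pi e_i)=-\sigma_i^zT(u|x)\sigma^z_i$ and $t(u|x+\pi e_i)=-t(u|x)$. With $\nu(u)=\chi(u-x_i-\omega)^{-1}$, $T(u|x+\omega e_i)=\nu(u)\sigma^x_iT(u|x)\sigma^x_i$ and $t(u|x+\omega e_i)=\nu(u)t(u|x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(T1) Let $M_0(u)=R_{0L}(u-x_L)\cdots R_{01}(u-x_1)$ and let $0'$ be a second auxiliary factor. By (R5), $R_{00'}(u-v)R_{0j}(u-x_j)R_{0'j}(v-x_j)=R_{0'j}(v-x_j)R_{0j}(u-x_j)R_{00'}(u-v)$. Since $R_{0j}$ commutes with $R_{0'k}$ for $j\ne k$, applying this for $j=L,\dots,1$ gives $R_{00'}M_0(u)M_{0'}(v)=M_{0'}(v)M_0(u)R_{00'}$. By (R4), $R_{00'}(u-v)$ is invertible for generic $u-v$, and the trace over $0,0'$ gives $T(u)T(v)=T(v)T(u)$. Next, $M_0$ commutes with $\sigma_0^zZ$ and $\sigma_0^xX$, and conjugation by $\sigma_0$ does not change $\operatorname{tr}_0$. Finally, shift $u$ and apply (R2) with $\sigma$ in the factor $0$: the scalar multiplier of $R(u-x_j)$ is that of $\vartheta(u-x_j+\eta)$, and under $\pi$ the total is $(-1)^L=-1$.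

(T2) Write $1,2$ for $i,i+1$. Relation (R5) in the factors $0,1,2$ reads $R_{12}(x_{12})R_{02}(u-x_2)R_{01}(u-x_1)=R_{01}(u-x_1)R_{02}(u-x_2)R_{12}(x_{12})$. Multiplying by $P_{12}$ from the left gives
\begin{equation}\label{eq:YRR}
Y_{12}(x_{12})R_{02}(u-x_2)R_{01}(u-x_1)=R_{02}(u-x_1)R_{01}(u-x_2)Y_{12}(x_{12}).
\end{equation}
The other factors of $M_0$ commute with $Y_{12}$.

(T3) Insert \eqref{eq:pauli} in every factor of $M_0$. Transposition on $\mathcal H$ replaces each $\sigma^\mu_j$ by its transpose $\pm\sigma^\mu_j$, and the sign may be attached to $\sigma_0^\mu$ instead. So $T(u|x)^t=\operatorname{tr}_0R_{0L}(u-x_L)^{t_0}\cdots R_{01}(u-x_1)^{t_0}$. By (R3) this is $(-1)^LT(-u-2\eta|-x)$. The statement on $t$ is the oddness of $\vartheta$.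

(T4) Use $R_{0j}(0)=\vartheta(\eta)P_{0j}$. The operators $R_{0L}\cdots R_{0,j+1}$ and $P_{0j}R_{0,j-1}\cdots R_{01}$ act on disjoint factors of $\mathcal H$, so they may be exchanged under $\operatorname{tr}_0$. Then move $P_{0j}$ to the right, which replaces $0$ by $j$ in every $R_{0k}$, and use $\operatorname{tr}_0P_{0j}=I$.

(T5) By (T3) at $-x$, $T(x_j-2\eta|x)=-T(-x_j|-x)^t$. By (T4) and the symmetry of $R$, $T(-x_j|-x)^t$ is $\vartheta(\eta)$ times the product of the $R_{jk}(-x_{jk})$ in the order opposite to that of (T4). So (R4) gives $T(x_j)T(x_j-2\eta)=-\prod_k\vartheta(\eta+x_{jk})\vartheta(\eta-x_{jk})$, the factor $k=j$ being $\vartheta(\eta)^2$. Now $x_j+\eta=x_j-2\eta+\pi$, so $T(x_j+\eta)=-T(x_j-2\eta)$. The second equality is $\vartheta(x_{jk}+2\eta)=\vartheta(\eta-x_{jk})$.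

(T6) Apply (R2) with $\sigma$ in the factor $i$, in the form $R(z-\omega)=\chi(z-\omega)^{-1}\sigma^xR(z)\sigma^x$.
\end{proof}

The \emph{inversion relations} (T5) say that $t$ satisfies the same $L$ quadratic equations as $T$; their proof used both $3\eta=\pi$ and the oddness of $L$. Define
\[
K(x)=\{v\in\mathcal H:\ T(u|x)v=t(u|x)v\ \text{ for all }u\},\qquad K^\varepsilon(x)=K(x)\cap\mathcal H^\varepsilon .
\]
By (T6), $K(x+\pi e_i)=\sigma_i^zK(x)$ and $K(x+\omega e_i)=\sigma_i^xK(x)$. Since $\sigma_i^x$ exchanges the sectors and $X$ maps $K^{\varepsilon}(x)$ onto $K^{-\varepsilon}(x)$,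
\begin{equation}\label{eq:Kshift}
K^\varepsilon(x+\lambda)=U_\lambda K^\varepsilon(x)\qquad\text{for every generator }\lambda .
\end{equation}
This is the reason for the operators $V_i$ in \eqref{eq:qp}.

\begin{proposition}\label{prop:reform}
A meromorphic function $\Phi$ on $\mathbb C^L$ with values in $\mathcal H$ solves \eqref{eq:exch}--\eqref{eq:cyc} if and only if it satisfies \eqref{eq:exch} and $\Phi(x)\in K(x)$ for generic $x$.
\end{proposition}

\begin{proof}
Assume \eqref{eq:exch}. Then $\Phi(x_2,\dots,x_L,x_1)=\check R_{L-1}(x_{1L})\cdots\check R_1(x_{12})\Phi(x)$. Write $\check R_i=P_{i,i+1}R_{i,i+1}/\vartheta$ and move all flips to the left; they combine to $P_{L-1,L}\cdots P_{12}=\Pi$, and what remains is $R_{1L}(x_{1L})\cdots R_{12}(x_{12})/\prod_{k\ge2}\vartheta(x_{1k}+\eta)$, which is $T(x_1|x)/t(x_1|x)$ by (T4). So \eqref{eq:cyc} is equivalent to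
\begin{equation}\label{eq:first}
T(x_1|x)\Phi(x)=t(x_1|x)\Phi(x).
\end{equation}
This proves ``if''. Conversely, let $\Phi$ be a solution and let $x'$ be a permutation of $x$ with first entry $x_j$. By \eqref{eq:exch}, $\Phi(x')=\mathcal R\Phi(x)$ with $\mathcal R$ a generically invertible product of matrices $\check R$, and $\mathcal RT(u|x)=T(u|x')\mathcal R$ by (T2). As $t$ is symmetric in $x$, \eqref{eq:first} at $x'$ gives $T(x_j|x)\Phi=t(x_j|x)\Phi$. Applying $T(x_j+\eta)$ and using (T1), (T5) gives $T(x_j+\eta)\Phi=t(x_j+\eta)\Phi$. The entries of $(T(u)-t(u))\Phi(x)$ lie in $\Theta(x)$ and vanish at the $2L$ points $x_j$, $x_j+\eta$, which are generically distinct modulo $\Lambda$. Since $2L>L$, they are $0$.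
\end{proof}

\section{An entire operator with image in the eigenspace}\label{sec:E}

We must show that $K^\varepsilon(x)$ is a line and control how it depends on $x$. A spectral projector would be meromorphic with unknown poles. The inversion relations provide a substitute that is polynomial in $T$. Suppose that $\tau'\in\Theta(x)$ is a joint eigenvalue of the $T(u)$. Then $\tau'(x_j)\tau'(x_j+\eta)=t(x_j)t(x_j+\eta)$ for all $j$, which can be written as a linear system for the difference $\tau'-t$:
\[
(\tau'-t)(x_j)\,\tau'(x_j+\eta)+t(x_j)\,(\tau'-t)(x_j+\eta)=0,\qquad j=1,\dots,L .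
\]
The space $\Theta(x)$ has dimension $L$, so the determinant of this system vanishes whenever $\tau'\neq t$, while for $\tau'=t$ it is the Jacobian of the inversion relations at $t$. Replacing $\tau'$ by $T$ gives an operator that kills the other eigenvectors, and the Jacobian turns out to be the square of a Pfaffian. The argument below does not need $T$ to be diagonalizable.

\subsection{The determinant $\Delta$}

Let $\varphi_L(u|x)=t(u|x)$ and, for $k<L$,
\[
\varphi_k(u|x)=t(u|x)\,\big[\zeta(u-x_k+\eta)-\zeta(u-x_L+\eta)\big].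
\]
These functions are entire in $(u,x)$, because $t\,\zeta(u-x_k+\eta)$ is the product of $\vartheta'(u-x_k+\eta)$ and the other factors of $t$, and they lie in $\Theta(x)$ because the bracket is elliptic in $u$. If the $x_j$ are distinct modulo $\Lambda$, they form a basis of $\Theta(x)$. Indeed, for $f\in\Theta(x)$ the quotient $f/t$ is elliptic with at most simple poles at the points $x_k-\eta$, with residues $r_k$ of sum $0$; then $f/t-\sum_{k<L}r_k\varphi_k/t$ is entire and elliptic, hence constant. Independence follows by taking residues of $\varphi_k/t$.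

For a function $\varphi$ of $u$ put $D_v[\varphi]=\varphi(v)T(v+\eta)+t(v)\varphi(v+\eta)$, and let
\[
D_{jk}=D_{x_j}[\varphi_k],\qquad \Delta(x)=\det(D_{jk})_{j,k=1}^L .
\]
By (T1) the entries commute, so the determinant makes sense; it is an entire operator-valued function of $x$, translation invariant, and it commutes with $X$, $Z$ and all $T(u|x)$.

\begin{lemma}\label{lem:Delta}
$\Delta(x)\,(T(u|x)-t(u|x))=0$ for all $u$ and $x$.
\end{lemma}

\begin{proof}
By continuity we may assume that the $x_j$ are distinct modulo $\Lambda$. Write $T(u)-t(u)=\sum_k\varphi_k(u)G_k$. The evaluations at points span the dual of the finite-dimensional space $\Theta(x)$, so each $G_k$ is a linear combination of operators $T(v)-t(v)$; thus all $G_k$ and $D_{jk}$ lie in one commutative algebra. By (T5),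
\[
0=(T(x_j)-t(x_j))\,T(x_j+\eta)+t(x_j)\,(T(x_j+\eta)-t(x_j+\eta))=\sum_kD_{jk}G_k .
\]
Multiplying by the adjugate matrix of $(D_{jk})$ gives $\Delta\, G_k=0$ for all $k$.
\end{proof}

On $K(x)$ the operator $\Delta$ acts as the scalar $\det J$, where $J$ is obtained from $(D_{jk})$ by replacing $T$ with $t$. Since $\zeta(x+2\eta)=\zeta(x-\eta)$,
\[
J_{jk}=t(x_j)t(x_j+\eta)\,(A_{jk}-A_{jL})\quad(k<L),\qquad J_{jL}=2\,t(x_j)t(x_j+\eta),
\]
with $A$ as in Theorem~\ref{thm:compl}(d). The matrix $A$ is antisymmetric because $\zeta$ is odd. Let $\hat A$ be the bordered matrix of Theorem~\ref{thm:compl}(d); its size $L+1$ is even. Recall that the Pfaffian of an antisymmetric matrix $B$ of even size is a signed sum, over the perfect matchings of the index set, of the products of the matched entries $B_{jk}$ $(j<k)$; that the terms containing $B_{12}$ add up to $B_{12}$ times the Pfaffian of $B$ with rows and columns $1,2$ removed; and that $\operatorname{Pf}(B)^2=\det B$, $\operatorname{Pf}(MBM^t)=\det M\operatorname{Pf}B$. Subtract column $L$ of $\hat A$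 from the columns $k<L$. The last row becomes $(0,\dots,0,-1,0)$, and expanding along it shows that $\det\hat A$ is the $L\times L$ determinant with columns $(A_{jk}-A_{jL})_j$, $k<L$, and $(1)_j$. By (T5), $\prod_jt(x_j)t(x_j+\eta)=\vartheta(\eta)^{2L}\prod_{j<k}[\vartheta(\eta+x_{jk})\vartheta(\eta-x_{jk})]^2$. Therefore
\begin{equation}\label{eq:detJ}
\det J=2\vartheta(\eta)^{2L}\prod_{j<k}\vartheta(x_{jk})^2\cdot\mathcal Q^2,\qquad \mathcal Q=\mathcal Q_L .
\end{equation}

\subsection{The function $\mathcal Q$}

For $L=1$ the definition gives $\mathcal Q_1=1$, and for $L=3$ the Pfaffian is $A_{12}-A_{13}+A_{23}$.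

\begin{lemma}\label{lem:Q}
$\mathcal Q_L$ is entire, symmetric and translation invariant, and
\begin{gather}
\mathcal Q_L(x+\pi e_i)=\mathcal Q_L(x),\qquad \mathcal Q_L(x+\omega e_i)=e^{-i\sum_{k\ne i}(2x_{ik}+\omega)}\mathcal Q_L(x),\label{eq:Qshift}\\
\mathcal Q_L\big|_{x_2=x_1+\eta}=\prod_{k\ge3}\vartheta(x_k-x_1+\eta)^2\;\mathcal Q_{L-2}(x_3,\dots,x_L).\label{eq:Qrec}
\end{gather}
In particular $\mathcal Q_L$ does not vanish identically on $\mathbb C^L$, nor on any hyperplane $x_{jk}=\pm\eta$.
\end{lemma}

\begin{proof}
Let $\phi(y)=\vartheta(\eta+y)\vartheta(\eta-y)/\vartheta(y)$, an odd function, so that $\mathcal Q=\prod_{j<k}\phi(x_{jk})\operatorname{Pf}\hat A$. A transposition of two variables conjugates $\hat A$ by a permutation matrix of determinant $-1$, and it changes the sign of $\prod_{j<k}\phi(x_{jk})$; so $\mathcal Q$ is symmetric.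

Under $x_i\to x_i+\pi$ the matrix $\hat A$ is unchanged. Under $x_i\to x_i+\omega$ we have $A_{ik}\to A_{ik}-4i$ and $A_{ki}\to A_{ki}+4i$ for $k\ne i$. This is the effect of adding $4i$ times the last row to row $i$ and $4i$ times the last column to column $i$, a congruence of determinant $1$; so $\operatorname{Pf}\hat A$ is unchanged. By \eqref{eq:vartheta}, $\phi(y)=-\vartheta(y+\eta)\vartheta(y-\eta)/\vartheta(y)$ has multiplier $-1$ under $\pi$ and $-e^{-i\omega-2iy}$ under $\omega$. There are $L-1$ factors containing $x_i$, an even number, and \eqref{eq:Qshift} follows.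

The function $\mathcal P=\prod_{j<k}\vartheta(\eta+x_{jk})\vartheta(\eta-x_{jk})\operatorname{Pf}\hat A$ is entire: each $A_{jk}$ occurs at most once in each term of the Pfaffian, and $\vartheta(\eta+x_{jk})\vartheta(\eta-x_{jk})A_{jk}$ is entire. It is antisymmetric, so it vanishes for $x_j=x_k$, and since $\operatorname{Pf}\hat A$ is $\Lambda^L$-periodic and the prefactor is quasi-periodic, it vanishes on all hyperplanes $x_{jk}\in\Lambda$. Hence $\mathcal Q=\mathcal P/\prod_{j<k}\vartheta(x_{jk})$ is entire.

Let $x_{12}\to-\eta$. Then $\vartheta(\eta+x_{12})\to0$ and $\vartheta(\eta+x_{12})A_{12}\to\vartheta'(0)=1$, so only the terms of the Pfaffian containing $A_{12}$ survive, and $\phi(x_{12})A_{12}\to\vartheta(2\eta)/\vartheta(-\eta)=-1$. For $k\ge3$ put $y=x_{1k}$, so $x_{2k}=y+\eta$ and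
\[
\phi(y)\phi(y+\eta)=\frac{\vartheta(\eta+y)\vartheta(\eta-y)\vartheta(2\eta+y)\vartheta(-y)}{\vartheta(y)\vartheta(y+\eta)}=-\vartheta(\eta-y)^2 .
\]
The total sign is $(-1)^{1+(L-2)}=1$, which proves \eqref{eq:Qrec}. The last claim follows by induction from $\mathcal Q_1=1$ and by symmetry.
\end{proof}

\subsection{The operator $E$}

The factor $\prod\vartheta(x_{jk})^2$ in \eqref{eq:detJ} comes from the degeneration of the basis $\varphi_k$ and of the evaluation points when two variables meet. It divides $\Delta$ itself. Removing it matters: the upper bound on the order in Section~\ref{sec:order} is read off from the multipliers of the quotient.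

\begin{proposition}\label{prop:E}
The operator $E=\Delta\big/\big(2\vartheta(\eta)^{2L}\prod_{j<k}\vartheta(x_{jk})^2\big)$ is entire and translation invariant, it commutes with $X$ and $Z$, and
\begin{gather}
E\,(T(u)-t(u))=(T(u)-t(u))\,E=0,\qquad\text{so that } \operatorname{im}E(x)\subset K(x),\label{eq:Eim}\\
E(x)v=\mathcal Q(x)^2v\qquad\text{if } v\in K(x)\text{ and } x_{jk}\notin\Lambda\text{ for all } j\ne k,\label{eq:EK}\\
E(x+\pi e_i)=\sigma^z_iE(x)\sigma^z_i,\qquad E(x+\omega e_i)=\rho_i(x)V_iE(x)V_i,\qquad \rho_i=e^{-2i\sum_{k\ne i}(2x_{ik}+\omega)}.\label{eq:Eshift}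
\end{gather}
\end{proposition}

\begin{proof}
\emph{Shifts of $\Delta$.} Let $x'=x+\omega e_i$. From $\zeta(y-\omega)=\zeta(y)+2i$ and (T6),
\[
\varphi_k(u|x')=\nu(u)\big(\varphi_k(u|x)+n_k\varphi_L(u|x)\big),
\]
where $n_L=0$; if $i<L$ then $n_i=2i$ and the other $n_k$ vanish, and if $i=L$ then $n_k=-2i$ for all $k<L$. So for $j\ne i$,
\[
D_{jk}(x')=\nu(x_j)\nu(x_j+\eta)\,\sigma_i^x\big(D_{jk}(x)+n_kD_{jL}(x)\big)\sigma_i^x .
\]
In row $i$ the evaluation point is $x_i+\omega$. The functions $\varphi_k(\cdot|x')$, $t(\cdot|x')$ and the entries of $T(\cdot|x')$ lie in $\Theta(x')$ and have a common multiplier $m'(u)$ under $\omega$, so the same formula holds for $j=i$ with the extra factor $m'(x_i)m'(x_i+\eta)$. Adding multiples of the last column does not change the determinant. Hence $\Delta(x')=\varpi(x)\sigma_i^x\Delta(x)\sigma_i^x$ with a zero-free scalar $\varpi$, and the same computation with $t$ in place of $T$ gives $\det J(x')=\varpi(x)\det J(x)$. Under $x\to x+\pi e_i$ each of $\varphi_k,t,T$ changes sign, and once more in row $i$; each term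 of $D_{jk}$ is a product of two such functions, so $\Delta(x+\pi e_i)=\sigma_i^z\Delta(x)\sigma_i^z$.

\emph{Divisibility.} Fix $j<k$ and put $\delta=x_{jk}$. Suppose first $k<L$. The function $\varphi_j-\varphi_k$ is entire in $(u,x)$ and vanishes for $\delta=0$, so $\varphi_j-\varphi_k=\delta\psi$ with $\psi$ entire. Subtract row $k$ from row $j$ and column $k$ from column $j$. The entries $D_{x_j}[\varphi_m]-D_{x_k}[\varphi_m]$ of the new row $j$ and the entries $\delta D_{x_l}[\psi]$ of the new column $j$ are divisible by $\delta$, and the entry $\delta(D_{x_j}[\psi]-D_{x_k}[\psi])$ at their crossing is divisible by $\delta^2$. Each term of the determinant contains either this entry or one further entry from the row and one from the column, so $\Delta$ is divisible by $\delta^2$. If $k=L$, then $\varphi_j=\delta\psi$ itself; subtract row $L$ from row $j$, leave the columns unchanged, and the same three divisibility statements hold. By the shift relations $\Delta$ vanishes to order at least $2$ on all hyperplanes $x_{jk}\in\Lambda$, so $E$ is entire.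

\emph{Conclusion.} Relation \eqref{eq:Eim} and the commutation properties follow from those of $\Delta$ by continuity, and \eqref{eq:EK} is \eqref{eq:detJ}. The denominator of $E$ is invariant under $\pi e_i$. Under $\omega e_i$, $E$ and $\mathcal Q^2\not\equiv0$ are quotients of $\Delta$ and $\det J$ by the same function, so they pick up the same scalar, which is $\rho_i$ by \eqref{eq:Qshift}; and $\sigma_i^xE\sigma_i^x=V_iEV_i$ because $E$ commutes with $X$.
\end{proof}

\section{The eigenspace is a line in each sector}\label{sec:dim}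

The operator $E$ makes $\dim K^\varepsilon(x)$ constant on an explicit open set, so it suffices to bound the dimension from below at one point and from above at another. The lower bound comes from the points where neighboring variables differ by $\eta$.

\begin{lemma}\label{lem:fusion}
Let $x_{i+1}=x_i+\eta$ and let $\hat x$ be $x$ with $x_i,x_{i+1}$ omitted. Then for $v\in(\mathbb C^2)^{\otimes(L-2)}$,
\[
T_L(u|x)(s_{i,i+1}\otimes v)=\vartheta(u-x_i)\vartheta(u-x_i+\eta)\; s_{i,i+1}\otimes T_{L-2}(u|\hat x)v .
\]
Hence $s_{i,i+1}\otimes v\in K_L(x)$ if and only if $v\in K_{L-2}(\hat x)$.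
\end{lemma}

\begin{proof}
Write $1,2$ for $i,i+1$ and $z=u-x_1$. By \eqref{eq:YRR} with $x_{12}=-\eta$ and by $\ker Y(-\eta)=\mathbb Cs$, the operator $R_{02}(z-\eta)R_{01}(z)$ preserves $\mathbb C^2\otimes s$, so it acts there as $B(z)\otimes I$ with a $2\times2$ matrix $B(z)$. It commutes with $\sigma^\mu\otimes\sigma^\mu\otimes\sigma^\mu$, and $s$ is an eigenvector of $\sigma^x\otimes\sigma^x$, $\sigma^y\otimes\sigma^y$, $\sigma^z\otimes\sigma^z$ with eigenvalues $1,1,-1$. So $B(z)$ commutes with all $\sigma^\mu$ and is a scalar. To compute it, order the factors as $0,1,2$. Then $R_{01}(z)$ maps $|{+}\rangle\otimes s$ to $a|{++-}\rangle+d|{---}\rangle+b|{+-+}\rangle+c|{-++}\rangle$, and after applying $R_{02}(z-\eta)$ the coefficients of $|{++-}\rangle$ and $|{+-+}\rangle$ give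
\[
B(z)=a(z)b(z-\eta)+c(z)c(z-\eta)=b(z)a(z-\eta)+d(z)d(z-\eta).
\]
By (R2) with $\sigma$ in the factor $0$, $B$ has the multipliers of $\vartheta(z)\vartheta(z+\eta)$, and $B(0)=0$ by the second form. So $B/(\vartheta(z)\vartheta(z+\eta))$ is elliptic with at most one simple pole per cell, hence constant. At $z=\eta$ the first form gives $B=c(\eta)c(0)=\vartheta(\eta)\vartheta(2\eta)$, so the constant is $1$. The last claim holds because $t_L(u|x)=\vartheta(z+\eta)\vartheta(z)\,t_{L-2}(u|\hat x)$.
\end{proof}

Let $\mathcal U=\{x:\ \mathcal Q(x)\ne0,\ x_{jk}\notin\Lambda\text{ for } j\neq k\}$. It is the complement of an analytic hypersurface, hence open, dense and connected.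

\begin{proposition}\label{prop:dim}
For every odd $L\ge1$, every $0<p<1$, $\varepsilon=\pm1$ and $x\in\mathcal U$, we have $\dim K^\varepsilon(x)=1$.
\end{proposition}

\begin{proof}
For $L=1$, $T_1(u|x)=\operatorname{tr}_0R_{01}=2w_0I=t_1(u|x)I$, so $K_1^\pm=\mathbb C|\pm\rangle$. Let $L=2n+1\ge3$. By \eqref{eq:Eim} and \eqref{eq:EK}, for $x\in\mathcal U$ the restriction of $E/\mathcal Q^2$ to $\mathcal H^\varepsilon$ is a projector onto $K^\varepsilon(x)$. Its trace is continuous and integer-valued, so $\dim K^\varepsilon(x)=r$ is constant on $\mathcal U$.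

\emph{Lower bound.} Let $x^*=(y_1,y_1+\eta,\dots,y_n,y_n+\eta,y_0)$ with generic $y_0,\dots,y_n$. Applying \eqref{eq:Qrec} $n$ times shows $\mathcal Q(x^*)\ne0$, so $x^*\in\mathcal U$. Applying Lemma~\ref{lem:fusion} $n$ times shows $s^{\otimes n}\otimes|\pm\rangle\in K(x^*)$. These two vectors lie in different sectors, so $r\ge1$.

\emph{Independence of $p$.} The theta series and their derivatives converge locally uniformly in $(p,x)\in(0,1)\times\mathbb C$, and $\theta_1'(0)\theta_4(0)\neq0$. So the weights, $\vartheta$, $\vartheta'$, and hence $\Delta$ and $\mathcal P$, are continuous in $(p,x)$, and $E$, $\mathcal Q$ are continuous where all $\vartheta(x_{jk})\ne0$. If $x\in\mathcal U$ for the nome $p_0$, then $x\in\mathcal U$ for $p$ near $p_0$, and the integer $\operatorname{tr}(E/\mathcal Q^2|_{\mathcal H^\varepsilon})$ is continuous in $p$. So $r$ is locally constant on $(0,1)$, hence independent of $p$, and it suffices to prove $r\le1$ for one small $p$.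

\emph{Upper bound.} Let $S_j=T(x_j)/t(x_j)$; by (T4) it is an ordered product of the matrices $R_{jk}(x_{jk})/\vartheta(x_{jk}+\eta)$, $k\ne j$, and $K(x)\subset\bigcap_j\ker(S_j-1)$. As $p\to0$ we have $\theta_1(x)/\theta_1'(0)\to\sin x$, $\theta_4\to1$ and $\theta_1\to0$ locally uniformly, so $(a,b,c,d)\to(\sin(x+2\eta),\sin x,\sin2\eta,0)$ and $\vartheta(x+\eta)\to\sin(x+\eta)$. Take $x_j=-ijM$ with $M>0$, so that $x_{jk}=i(k-j)M$. As $\operatorname{Im}x\to\pm\infty$,
\[
\frac{\sin(x+2\eta)}{\sin(x+\eta)}\to e^{\mp i\eta},\qquad\frac{\sin x}{\sin(x+\eta)}\to e^{\pm i\eta},\qquad\frac{\sin2\eta}{\sin(x+\eta)}\to0 .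
\]
So after $p\to0$ and then $M\to\infty$, the matrix $R_{jk}/\vartheta$ tends to $e^{-i\eta\sigma_j^z\sigma_k^z}$ for $k>j$ and to $e^{i\eta\sigma_j^z\sigma_k^z}$ for $k<j$, and $S_j$ tends to a diagonal matrix $S_j^\infty$ with eigenvalue
\[
e^{-i\pi\alpha_jm_j/3},\qquad m_j=\sum_{k>j}\alpha_k-\sum_{k<j}\alpha_k,
\]
on $|\alpha_1\dots\alpha_L\rangle$. All these eigenvalues equal $1$ only if $6$ divides every $m_j$. Since $m_j-m_{j+1}=\alpha_j+\alpha_{j+1}\in\{0,\pm2\}$, this forces $\alpha_{j+1}=-\alpha_j$ for all $j$. The two alternating configurations have $n$ and $n+1$ minus signs, so they lie in different sectors, and the joint kernel of the $S_j^\infty-1$ has dimension at most $1$ in each sector. The dimension of the joint kernel is the corank of the map $v\mapsto((S_j-1)v)_j$ on $\mathcal H^\varepsilon$, which cannot increase under small perturbations. So for $M$ large and fixed, then $p$ small and fixed, then $x$ in a neighborhood of the chosen point, it is at most $1$. This neighborhood meets the dense set $\mathcal U$, so $r\le1$.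
\end{proof}

\begin{remark}
The same limit shows what goes wrong for even $L$. The deduction of $S_j\Phi=\Phi$ from \eqref{eq:exch}--\eqref{eq:cyc} uses only (T2) and (T4), which hold for all $L$. For even $L$ the numbers $m_j$ are odd, so no eigenvalue of $S_j^\infty$ is $1$; for small $p$ a solution meromorphic on $\mathbb C^L$ then vanishes on an open set, hence identically.
\end{remark}

\section{A primitive section and its multipliers}\label{sec:prim}

Fix $\varepsilon$. A column of $E$ is an entire eigenvector, but its entries may have a large common divisor. We divide it out. The point requiring care is that the division must keep the multipliers of the simple form $e^{\text{affine}}$, where ``affine'' means a complex polynomial of degree at most $1$.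

Call $\Psi\colon\mathbb C^L\to\mathcal H^\varepsilon$ an \emph{admissible section} if it is entire, primitive and translation invariant, if $\Psi(x)\in K^\varepsilon(x)$ for all $x$, and if for every generator $\lambda$
\begin{equation}\label{eq:mult}
\Psi(x+\lambda)=m_\lambda(x)\,U_\lambda\Psi(x)\qquad\text{with } m_\lambda=e^{\text{affine}} .
\end{equation}
By Proposition~\ref{prop:dim}, $\Psi(x)$ then spans $K^\varepsilon(x)$ for generic $x$. If $q$ is a translation invariant polynomial of degree at most $2$, then $e^q\Psi$ is again admissible.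

We use the Appell--Humbert theorem in the following form. Let $\Gamma'$ be a lattice of rank $2m$ in $\mathbb C^m$. Every holomorphic line bundle on the torus $\mathbb C^m/\Gamma'$ is defined by a factor of automorphy $\gamma\mapsto e^{A_\gamma(y)}$ with $A_\gamma$ affine in $y$; its holomorphic sections are the entire functions $h$ with $h(y+\gamma)=e^{A_\gamma(y)}h(y)$. Applied to the bundle $\mathcal O(\mathfrak D)$ of an effective divisor and to its canonical section, this says that every effective $\Gamma'$-periodic divisor on $\mathbb C^m$ is the divisor of an entire function with multipliers $e^{\text{affine}}$ under $\Gamma'$.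

\begin{proposition}\label{prop:adm}
An admissible section exists.
\end{proposition}

\begin{proof}
Choose a constant $v_0\in\mathcal H^\varepsilon$ with $\psi=Ev_0\not\equiv0$; this is possible because $E/\mathcal Q^2$ is a nonzero projector on $\mathcal H^\varepsilon$ for $x\in\mathcal U$. A shift by a generator replaces $v_0$ by $U_\lambda v_0$, so we pass to $\Gamma=2\pi\mathbb Z+2\omega\mathbb Z$: by \eqref{eq:Eshift} applied twice, $\psi(x+\gamma)=e^{\text{affine}}\psi(x)$ for $\gamma\in\Gamma^L$. To keep translation invariance, regard $\psi$ as a function of $y=(x_i-x_L)_{i<L}\in\mathbb C^{L-1}$. Let $\mathfrak D$ be the greatest common divisor of the entries of $\psi$: along each irreducible hypersurface its multiplicity is the minimum of the orders of vanishing of the nonzero entries. It is effective and $\Gamma^{L-1}$-periodic, so it is the divisor of an entire function $h_0(y)$ with multipliers $e^{\text{affine}}$ under $\Gamma^{L-1}$.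

Put $\Psi=\psi/h_0$. It is entire, translation invariant and primitive (on $\mathbb C^{L-1}$ by construction, hence on $\mathbb C^L\cong\mathbb C^{L-1}\times\mathbb C$). A shift of $x$ by an element of $\Gamma^L$ shifts $y$ by an element of $\Gamma^{L-1}$, so $\Psi(x+\gamma)=e^{A_\gamma(x)}\Psi(x)$ with $A_\gamma$ affine for $\gamma\in\Gamma^L$. By \eqref{eq:Eim}, $(T(u)-t(u))\Psi=0$ where $h_0\ne0$, and everywhere by continuity.

Let $\lambda$ be a generator. By \eqref{eq:Kshift} and Proposition~\ref{prop:dim}, $\Psi(x+\lambda)=m_\lambda(x)U_\lambda\Psi(x)$ with $m_\lambda$ meromorphic, and by Lemma~\ref{lem:prim} $m_\lambda$ is entire without zeros. Computing $\Psi(x+\lambda+\gamma)$ in two ways gives $m_\lambda(x+\gamma)/m_\lambda(x)=e^{A_\gamma(x+\lambda)-A_\gamma(x)}$, which does not depend on $x$. So the first partial derivatives of $\log m_\lambda$ are entire and $\Gamma^L$-periodic, hence constant.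
\end{proof}

For an admissible section let $\ell(\lambda,\cdot)$ be the linear part of $\log m_\lambda$, a $\mathbb C$-linear form on $\mathbb C^L$. Translation invariance gives $\ell(\lambda,\mathbf 1)=0$. The forms $\ell$ change when $\Psi$ is multiplied by $e^q$, by a term symmetric in the two arguments. The invariant quantity is therefore
\[
W(\lambda,\lambda')=\ell(\lambda,\lambda')-\ell(\lambda',\lambda)
\]
for generators $\lambda,\lambda'$. Shifting in the two orders gives $\Psi(x+\lambda+\lambda')=e^{\ell(\lambda,\lambda')}m_\lambda m_{\lambda'}U_\lambda U_{\lambda'}\Psi=e^{\ell(\lambda',\lambda)}m_\lambda m_{\lambda'}U_{\lambda'}U_\lambda\Psi$, with all functions on the right taken at $x$. Hence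
\begin{equation}\label{eq:W}
e^{W(\lambda,\lambda')}=\pm1\qquad\text{according as }U_\lambda U_{\lambda'}=\pm U_{\lambda'}U_\lambda .
\end{equation}

\section{The order}\label{sec:order}

\subsection{Exchange factors}

So far nothing relates the behavior of $\Psi$ in different variables. The link is (T2): $\check R_i(x_{i,i+1})$ maps $K^\varepsilon(x)$ into $K^\varepsilon(s_ix)$, so for an admissible section
\begin{equation}\label{eq:fi}
\check R_i(x_{i,i+1})\Psi(x)=f_i(x)\Psi(s_ix)
\end{equation}
with $f_i$ meromorphic. The exchange relations say $f_i=1$. The obstacle is the pole of $\check R_i$: if $f_i$ had poles and zeros, we could repair \eqref{eq:fi} only by giving up primitivity and raising the order. Lemma~\ref{lem:fusion} removes the obstacle. Let $H_i$ be the hyperplane $x_{i+1}=x_i+\eta$.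

\begin{lemma}\label{lem:Hi}
For generic $x\in H_i$, the space $K^{-\varepsilon}_{L-2}(\hat x)$ is a line and $K^\varepsilon_L(x)=s_{i,i+1}\otimes K^{-\varepsilon}_{L-2}(\hat x)$. An admissible section takes values in $s_{i,i+1}\otimes(\mathbb C^2)^{\otimes(L-2)}$ at all points of $H_i$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Q} and $\eta\notin\Lambda$, a generic point of $H_i$ lies in $\mathcal U$, so $K_L^\varepsilon(x)$ is a line by Proposition~\ref{prop:dim}; so is $K_{L-2}^{-\varepsilon}(\hat x)$ for generic $\hat x$. By Lemma~\ref{lem:fusion} and $\sigma^z\otimes\sigma^zs=-s$, the first line contains $s_{i,i+1}$ tensored with the second. The last claim follows by continuity.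
\end{proof}

\begin{lemma}\label{lem:fi}
For an admissible section, $f_i=e^{q_i}$ with $q_i$ a polynomial of degree at most $2$, $f_i(x)f_i(s_ix)=1$, and for every generator $\lambda$
\begin{equation}\label{eq:fshift}
f_i(x+\lambda)\,m_{s_i\lambda}(s_ix)=m_\lambda(x)\,f_i(x).
\end{equation}
If $\mathcal B_i$ is the symmetric bilinear form with $\mathcal B_i(x,x)$ the quadratic part of $q_i$, then
\begin{equation}\label{eq:ellB}
\ell(\lambda,x)=\ell(s_i\lambda,s_ix)+2\mathcal B_i(\lambda,x).
\end{equation}
Consequently $W$ is invariant under the symmetric group $S_L$.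
\end{lemma}

\begin{proof}
Let $G(x)=\check R_i(x_{i,i+1})\Psi(x)=Y_i(x_{i,i+1})\Psi(x)/\vartheta(x_{i,i+1}+\eta)$. By Lemma~\ref{lem:cov} and \eqref{eq:mult}, $G(x+\lambda)=m_\lambda(x)U_{s_i\lambda}G(x)$. Comparing with $\Psi(s_ix+s_i\lambda)=m_{s_i\lambda}(s_ix)U_{s_i\lambda}\Psi(s_ix)$ gives \eqref{eq:fshift}. By Lemma~\ref{lem:Hi} and (R6), the numerator $Y_i\Psi$ vanishes on $H_i$, where the denominator has a simple zero; so $G$ has no pole along $H_i$. The other zeros of the denominator are the translates of $H_i$ by $\Lambda^L$, and the shift relation for $G$ excludes poles there. Thus $G$ is entire, and $f_i$ is entire by Lemma~\ref{lem:prim}, since $\Psi(s_ix)$ is primitive. Applying \eqref{eq:fi} at $x$ and at $s_ix$ and using (R4) gives $f_i(x)f_i(s_ix)=1$, so $f_i=e^{q_i}$ with $q_i$ entire. By \eqref{eq:fshift}, $q_i(x+\lambda)-q_i(x)$ is affine for all generators, so the second derivatives of $q_i$ are entire and $\Lambda^L$-periodic, hence constant. The linear part of $q_i(x+\lambda)-q_i(x)$ is $2\mathcal B_i(\lambda,x)$, which gives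 \eqref{eq:ellB}. Putting $x=\lambda'$ and antisymmetrizing gives $W(\lambda,\lambda')=W(s_i\lambda,s_i\lambda')$.
\end{proof}

\subsection{Reduction to one number}

\begin{lemma}\label{lem:N}
There are an admissible section $\Psi$, a number $N\in\frac12+\mathbb Z$ and nonzero constants $\kappa_i,C_i$ such that
\begin{equation}\label{eq:normal}
\Psi(x+\pi e_i)=\kappa_i\sigma_i^z\Psi(x),\qquad\Psi(x+\omega e_i)=C_ie^{\beta_i(x)}V_i\Psi(x),\qquad\beta_i(x)=-2iN\sum_{k\ne i}x_{ik}.
\end{equation}
\end{lemma}

\begin{proof}
Start from any admissible section and put $\ell^\pi_{ij}=\ell(\pi e_i,e_j)$, $\ell^\omega_{ij}=\ell(\omega e_i,e_j)$; both matrices have zero row sums. The number $W(\pi e_i,\pi e_j)=\pi(\ell^\pi_{ij}-\ell^\pi_{ji})$ is antisymmetric in $(i,j)$ and, by invariance under the transposition of $i$ and $j$, symmetric. So it vanishes, and $\ell^\pi$ is a symmetric matrix. The polynomial $q=-\frac1{2\pi}\sum\ell^\pi_{ij}x_ix_j$ is then translation invariant, and $q(x+\pi e_i)-q(x)$ has linear part $-\sum_j\ell^\pi_{ij}x_j$. Replacing $\Psi$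 by the admissible section $e^q\Psi$, we may assume $\ell^\pi=0$.

Now $W(\omega e_i,\pi e_j)=\pi\ell^\omega_{ij}$. The group $S_L$ is transitive on ordered pairs $i\ne j$, so $\ell^\omega_{ij}=2iN$ for all $i\ne j$ with one number $N$, and the zero row sums give $\ell^\omega_{ii}=-2iN(L-1)$. This is the form of $\beta_i$. For $i\ne j$ we have $V_i\sigma_j^z=-\sigma_j^zV_i$, so \eqref{eq:W} gives $e^{2\pi iN}=-1$.
\end{proof}

\subsection{The value of $N$}

\begin{proposition}\label{prop:half}
In Lemma~\ref{lem:N}, $N=\frac12$, so that $\beta_i(x)=-i\sum_{k\ne i}x_{ik}$.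
\end{proposition}

\begin{proof}
\emph{Lower bound.} Take an entry $\Psi_\alpha\not\equiv0$ and view it as a function of $x_i$, the other variables being generic. It has the constant multiplier $\kappa_i\alpha_i$ under $\pi$ and, since $V_i^2=1$, the multiplier $\mathrm{const}\cdot e^{-4iN(L-1)x_i}$ under $2\omega$. By Lemma~\ref{lem:zeros}, $2N(L-1)\ge0$. As $L>1$ and $N\in\frac12+\mathbb Z$, we get $N\ge\frac12$.

\emph{Upper bound.} The function $h_0$ that was divided out is not known, so we factor $E$ itself; its rows are controlled by crossing. By (T3), $v\in K(-x)$ if and only if $T(u|x)^tv=t(u|x)v$ for all $u$. Transposing \eqref{eq:Eim} shows $\operatorname{im}E(x)^t\subset K(-x)$. The sector $\mathcal H^\varepsilon$ is spanned by basis vectors and is preserved by $E$ and $E^t$, so for generic $x$ the columns of $E(x)|_{\mathcal H^\varepsilon}$ are multiples of $\Psi(x)$ and its rows are multiples of $\Psi(-x)^t$. Therefore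
\begin{equation}\label{eq:Efactor}
E(x)|_{\mathcal H^\varepsilon}=g(x)\,\Psi(x)\Psi(-x)^t,\qquad g(x)\,\Psi(-x)^t\Psi(x)=\mathcal Q(x)^2,
\end{equation}
with $g$ meromorphic; the second relation is \eqref{eq:EK} for $v=\Psi(x)$, and it shows $g\not\equiv0$. The matrix $\Psi(x)\Psi(-x)^t$ vanishes only where $\Psi(x)=0$ or $\Psi(-x)=0$, so it is primitive, and $g$ is entire by Lemma~\ref{lem:prim}. Inverting \eqref{eq:normal},
\begin{equation}\label{eq:inverse}
\Psi(y-\pi e_i)=\kappa_i^{-1}\sigma_i^z\Psi(y),\qquad \Psi(y-\omega e_i)=C_i^{-1}e^{-\beta_i(y)+\beta_i(\omega e_i)}V_i\Psi(y).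
\end{equation}
With $y=-x$ we see that $\Psi(x)\Psi(-x)^t$ is conjugated by $\sigma_i^z$ under $\pi e_i$, and under $\omega e_i$ is conjugated by $V_i$ and multiplied by $\mathrm{const}\cdot e^{2\beta_i(x)}$. By \eqref{eq:Eshift}, $g(x+\pi e_i)=g(x)$ and $g(x+\omega e_i)=\mathrm{const}\cdot\rho_ie^{-2\beta_i}g(x)$, where the multiplier depends on $x_i$ as $e^{-4i(L-1)(1-N)x_i}$. By Lemma~\ref{lem:zeros}, $2(L-1)(1-N)\ge0$, so $N\le1$. The only element of $\frac12+\mathbb Z$ in $[\frac12,1]$ is $\frac12$.
\end{proof}

\section{Normalization: end of the proof of Theorem~\ref{thm:main}}\label{sec:norm}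

Let $\Psi$ be as in Lemma~\ref{lem:N}, with $N=\frac12$.

\subsection{The exchange relations}

Since $\ell(\pi e_j,\cdot)=0$ for all $j$, \eqref{eq:ellB} gives $\mathcal B_i(\pi e_j,\cdot)=0$ for all $j$, so $\mathcal B_i=0$ and $q_i$ is affine. From $f_i(x)f_i(s_ix)=1$, the linear part of $q_i$ changes sign under $s_i$, so $f_i=\pm e^{k_ix_{i,i+1}}$ with $k_i\in\mathbb C$. On the hyperplane $x_i=x_{i+1}$ relation \eqref{eq:fi} reads $\Psi=\pm\Psi$, and $\Psi$ does not vanish identically there, being primitive; so the sign is $+$. Choose $\delta_1,\dots,\delta_L$ with $\delta_i-\delta_{i+1}=-k_i$ and $\sum\delta_j=0$, and replace $\Psi$ by $e^{\sum\delta_jx_j}\Psi$. This section is admissible, it satisfies \eqref{eq:normal} with new constants, and $f_i$ is multiplied by $e^{(\delta_i-\delta_{i+1})x_{i,i+1}}$. Now $f_i=1$ for all $i$: the exchange relations \eqref{eq:exch} hold, and by Proposition~\ref{prop:reform} \emph{$\Psi$ solves the system}. By \eqref{eq:fshift}, $m_{s_i\lambda}(s_ix)=m_\lambda(x)$, so $\kappa_i=\kappa$ and $C_i=C$ do not depend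 on $i$.

\subsection{The constants}

The conjecture requires $\kappa=\pm1$. Translation invariance determines only $\kappa^L$ and $C^L$. A reflection symmetry of the system, which exchanges forward and backward shifts, determines $\kappa^2$ and $C^2$; since $L$ is odd, the two together suffice.

Let $\mathcal J$ reverse the order of the tensor factors and put $\Psi^{\mathrm{rev}}(x)=\mathcal J\Psi(y)$ with $y=(-x_L,\dots,-x_1)$. This is a solution. Indeed, replacing $x$ by $s_ix$ replaces $y$ by $s_{L-i}y$, we have $y_{L-i}-y_{L-i+1}=x_{i,i+1}$, and $\mathcal J\check R_{L-i}\mathcal J=\check R_i$ because $\check R$ commutes with $P$; this gives \eqref{eq:exch}. Replacing $x$ by $(x_2,\dots,x_L,x_1)$ replaces $y$ by $(y_L,y_1,\dots,y_{L-1})$, where $\Psi$ equals $\Pi^{-1}\Psi(y)$, and $\mathcal J\Pi^{-1}=\Pi\mathcal J$; this gives \eqref{eq:cyc}. Moreover $\Psi^{\mathrm{rev}}$ is primitive, translation invariant, and has values in $\mathcal H^\varepsilon$. By Propositions~\ref{prop:reform} and~\ref{prop:dim} and Lemma~\ref{lem:prim}, $\Psi^{\mathrm{rev}}=h\Psi$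 with $h$ entire and zero-free; $h$ is translation invariant, and symmetric because both vectors satisfy \eqref{eq:exch}.

Shifting $x_j$ forward shifts $y_i$ backward, where $i=L+1-j$. In \eqref{eq:inverse} we have $\beta_i(\omega e_i)=-i(L-1)\omega$ and $-\beta_i(y)=\beta_j(x)$, and $\mathcal J$ conjugates $\sigma_i^z,V_i$ to $\sigma_j^z,V_j$. Comparing with \eqref{eq:normal},
\[
h(x+\pi e_j)=\kappa^{-2}h(x),\qquad h(x+\omega e_j)=C^{-2}e^{-i(L-1)\omega}h(x).
\]
So the first derivatives of $\log h$ are entire and $\Lambda^L$-periodic, hence constant. The linear part of $\log h$ is symmetric, so it is a multiple of $\sum x_j$, and it vanishes on $\mathbf 1$, so it is $0$. Thus $h$ is constant, $\kappa^2=1$ and $C^2=e^{-i(L-1)\omega}$.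

Shifting all variables by $\pi$ gives $\Psi=\kappa^LZ\Psi=\kappa\varepsilon\Psi$, so $\kappa=\varepsilon$. Shift $x_1,\dots,x_L$ successively by $\omega$. Since $\sum_j\beta_j=0$ and $\beta_j(e_i)=i$ for $i\neq j$, the exponents add up to $\sum_j\beta_j(x)+\omega\sum_{i<j}\beta_j(e_i)=i\omega L(L-1)/2$, and $\prod_iV_i=X^{L+1}=1$. So $C^Le^{i\omega L(L-1)/2}=1$. With $C=\pm e^{-i(L-1)\omega/2}$ this says $(\pm1)^L=1$, so the sign is $+$. This proves \eqref{eq:qp}.

Finally, $\Psi_\alpha(x+\pi e_i)=\varepsilon\alpha_i\Psi_\alpha(x)$ with $\varepsilon\alpha_i=\pm1$, and two shifts by $\omega e_i$ give, since $V_i^2=1$ and $2\omega=\pi\tau$,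
\[
\Psi_\alpha(x+\pi\tau e_i)=e^{-2i\sum_{k\neq i}(x_{ik}+\omega)}\Psi_\alpha(x)=\Big[e^{2i\sum_{k\ne i}x_k-2i(L-1)\omega}\Big]\,e^{-2i(L-1)x_i}\,\Psi_\alpha(x).
\]
Every entry is entire, hence a theta function of nome $p$ and order $L-1$ in each $x_i$. Theorem~\ref{thm:main} is proved. \qed

\section{Proof of Theorem~\ref{thm:compl}}\label{sec:compl}

We first prove (a) and (b) for the admissible sections $\Psi^\pm$ constructed above. By (b), any solution with the properties of Theorem~\ref{thm:main} is $ce^{ik\sum x_j}\Psi^\varepsilon$, and translation invariance forces $k=0$. So $\Psi^\varepsilon$ is unique up to a constant factor, and all statements hold for every choice.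

\subsection*{Part (a)}

The section $\Psi=\Psi^\varepsilon$ is primitive. By \eqref{eq:qp}, $\Psi_\alpha\equiv0$ implies $\Psi_{\alpha'}\equiv0$ whenever $\alpha'$ is obtained from $\alpha$ by reversing all signs but one. The products $V_iV_j=\sigma_i^x\sigma_j^x$ reverse arbitrary pairs of signs, so the $V_i$ act transitively on the indices of a sector, and one vanishing entry would give $\Psi\equiv0$. Let $\Phi$ be a solution meromorphic on $\mathbb C^L$. Its projections $\Phi^\varepsilon$ to $\mathcal H^\varepsilon$ are solutions, because $Z$ commutes with $\check R_i$ and $\Pi$. By Propositions~\ref{prop:reform} and~\ref{prop:dim}, $\Phi^\varepsilon=h_\varepsilon\Psi^\varepsilon$ with $h_\varepsilon$ meromorphic, and \eqref{eq:exch} for $\Phi^\varepsilon$ and $\Psi^\varepsilon$ gives $h_\varepsilon(s_ix)=h_\varepsilon(x)$. Conversely, both relations are preserved by sums and by multiplication with symmetric functions.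

\subsection*{Part (b)}

Let $\Phi$ be a nonzero solution whose entries are theta functions of order $m$ in $x_i$, and let $\Phi^\varepsilon=h\Psi$, $\Psi=\Psi^\varepsilon$, be a nonzero projection. Consider the lines parallel to the $x_i$-axis, parametrized by the other variables in $\mathbb C^{L-1}$. The set $\{\Psi=0\}$ is analytic of dimension at most $L-2$, so its projection to $\mathbb C^{L-1}$ has measure zero. By Fubini's theorem, the lines contained in the zero set or the polar set of $h$, of some $\Phi_\alpha$ or of some $\Psi_\alpha$ ($\alpha$ in the sector) also form a set of measure zero. On any other line the identities $\Phi_\alpha=h\Psi_\alpha$ restrict to identities between nonzero meromorphic functions of $x_i$. At each point of the line some $\Psi_\alpha$ is nonzero, and $\Phi_\alpha$ is entire in $x_i$ by hypothesis, so $h$ is entire in $x_i$. From $h=\Phi_\alpha/\Psi_\alpha$ for one $\alpha$, it has multiplier $\pm1$ under $\pi$ and $\mathrm{const}\cdot e^{-2i(m-L+1)x_i}$ under $\pi\tau$. Lemma~\ref{lem:zeros} gives $m\ge L-1$.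

Suppose that the order is $L-1$ in every variable. Then on almost every line parallel to the $x_i$-axis $h$ has no zeros, and $\partial_ih/h$ is entire and doubly periodic in $x_i$, hence constant on the line; the multiplier $\pm1$ under $\pi$ forces this constant into $i\mathbb Z$. So the meromorphic function $\partial_ih/h$ on $\mathbb C^L$ takes values in a countable set almost everywhere. The level sets of a nonconstant meromorphic function have measure zero, so $\partial_ih/h=ik_i$ is constant, $h=ce^{i\sum k_jx_j}$, and symmetry gives $k_1=\dots=k_L$. Conversely, $e^{ik\sum x_j}$ with $k\in\mathbb Z$ is symmetric and has the constant multipliers $(-1)^k$ and $e^{ik\pi\tau}$ in each variable, so $ce^{ik\sum x_j}\Psi^\varepsilon$ is a solution of order $L-1$. The nonzero entries of $\Psi^+$ and $\Psi^-$ have disjoint index sets, so the sums in (b) have theta function entries as well.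

\subsection*{Part (c)}

The vectors $\Psi_1^\pm=|\pm\rangle$ satisfy \eqref{eq:qp} for $L=1$, with an empty sum and $V_1=I$; this starts the induction. Use $(x_1,x_3,\dots,x_L)$ as coordinates on $H_1$. By Lemma~\ref{lem:Hi},
\[
\Psi_L^\varepsilon\big|_{H_1}=F\; s_{12}\otimes\Psi_{L-2}^{-\varepsilon}(x_3,\dots,x_L)
\]
with $F$ meromorphic. It is entire by Lemma~\ref{lem:prim} since $\Psi_{L-2}^{-\varepsilon}$ is primitive, it is not identically zero since $\Psi_L^\varepsilon$ is primitive, it is translation invariant, and it is symmetric in $x_3,\dots,x_L$ by the exchange relations with $i\ge3$. We find its multipliers and then its zeros. Let $k\ge3$. Compare \eqref{eq:qp} for $L$, with sign $\varepsilon$, and for $L-2$, with sign $-\varepsilon$, and use $\sigma^x\otimes\sigma^xs=s$ and $x_{k2}=x_{k1}-\eta$: the multiplier of $F$ in $x_k$ is $-1$ under $\pi$ and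
\[
e^{-i(x_{k1}+x_{k2}+\omega)}=e^{-i\omega-2ix_{k1}+i\eta}
\]
under $\omega$. Since $e^{i\eta}=-e^{-2i\eta}$, these are the multipliers of $\vartheta(x_k-x_1+\eta)$.

On $H_1\cap H_2$, Lemma~\ref{lem:Hi} shows that $\Psi_L^\varepsilon$ has both forms $s_{12}\otimes v'$ and $v''\otimes s_{23}$. The first form has no components with $\alpha_1=\alpha_2$. In the second form the components with $(\alpha_1,\alpha_2,\alpha_3)=(+,+,-)$ and $(-,-,+)$ are the components of $v''$ with $\alpha_1=+$ and $\alpha_1=-$. So $v''=0$ and $\Psi_L^\varepsilon=0$ on $H_1\cap H_2$. There $x_3,\dots,x_L$ are free coordinates and $\Psi_{L-2}^{-\varepsilon}\neq0$ generically, so $F=0$ for $x_3=x_1+2\eta$, that is, for $x_3-x_1+\eta=\pi$. By quasi-periodicity and symmetry, $F$ vanishes on all zeros of $\vartheta(x_k-x_1+\eta)$, $k\ge3$. Hence $F/\prod_{k\ge3}\vartheta(x_k-x_1+\eta)$ is entire and doubly periodic in each $x_k$, so it depends only on $x_1$, and by translation invariance it is a nonzero constant. Rescale $\Psi_L^\varepsilon$, inductively in $L$, so that this constant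 is $1$.

\subsection*{Part (d)}

Let $\mathcal N_L^\varepsilon(x)=\Psi(-x)^t\Psi(x)$ with $\Psi=\Psi_L^\varepsilon$. We show that it has the multipliers, the symmetry and the recursion of $\mathcal Q_L$, and that these determine it. By \eqref{eq:normal} and \eqref{eq:inverse} with $y=-x$, it is invariant under $\pi e_i$ and has the multiplier $e^{2\beta_i(x)-i(L-1)\omega}$ under $\omega e_i$; these are the multipliers \eqref{eq:Qshift}. It is symmetric, since by \eqref{eq:exch}, the symmetry of the matrix $\check R$ and (R4),
\[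
\mathcal N_L^\varepsilon(s_ix)=\Psi(-x)^t\check R_i(-x_{i,i+1})\check R_i(x_{i,i+1})\Psi(x)=\mathcal N_L^\varepsilon(x).
\]
Let $x\in H_1$ and $z=-x$, so $z_1-z_2=\eta$ and $s_1z\in H_1$. By (R6), $s_{12}\otimes(s_{12}^t\Psi(z))=\check R_1(\eta)\Psi(z)=\Psi(s_1z)$, so (c) gives
\[
s_{12}^t\Psi(z)=\prod_{k\ge3}\vartheta(z_k-z_2+\eta)\,\Psi^{-\varepsilon}_{L-2}(z_3,\dots,z_L).
\]
Here $z_k-z_2+\eta=x_{1k}+2\eta$, and $\vartheta(x_{1k}+2\eta)=\vartheta(x_k-x_1+\eta)$ by \eqref{eq:vartheta}. Using (c) once more for $\Psi(x)$,
\[
\mathcal N_L^\varepsilon\big|_{H_1}=\prod_{k\ge3}\vartheta(x_k-x_1+\eta)^2\,\mathcal N^{-\varepsilon}_{L-2}(x_3,\dots,x_L),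
\]
which is the recursion \eqref{eq:Qrec}, and $\mathcal N_1^\pm=1=\mathcal Q_1$. By induction $\mathcal N_L^\varepsilon=\mathcal Q_L$ on $H_1$, and by symmetry whenever $x_1=x_k\pm\eta$, $k\ge2$. As a function of $x_1$, a nonzero entire function with the multipliers \eqref{eq:Qshift} has exactly $L-1$ zeros per cell of $\Lambda$ by Lemma~\ref{lem:zeros}, whereas $\mathcal N_L^\varepsilon-\mathcal Q_L$ vanishes at the $2(L-1)$ points $x_k\pm\eta$, generically distinct modulo $\Lambda$. So $\mathcal N_L^\varepsilon=\mathcal Q_L$. Theorem~\ref{thm:compl} is proved. \qed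

\begin{remark}
In the normalization of (c), $\Psi_L^{-}=X\Psi_L^{+}$: the vector $X\Psi_L^+$ has the properties of Theorem~\ref{thm:main} for $\varepsilon=-1$, and since $\sigma^x\otimes\sigma^xs=s$ the constant is $1$ by induction. By (d) and \eqref{eq:Efactor}, $g=\mathcal Q$, so $E|_{\mathcal H^\varepsilon}=\mathcal Q(x)\,\Psi^\varepsilon(x)\Psi^\varepsilon(-x)^t$; this identifies the factor by which the crude bound $N\le1$ exceeds the true value. For $L=3$, the entry $+--$ in Proposition~\ref{prop:three} restricts on $H_1$ to $\theta_4(0)\theta_1(x_{31}+\eta)\theta_4(x_{31}+\eta)$, so $\Psi_3^\varepsilon$ is the vector of that proposition divided by $\theta_1'(0)\theta_4(0)^2$.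
\end{remark}

\begin{thebibliography}{1}

\bibitem{SixEight}
\emph{Six- and Eight-Vertex models on their combinatorial line},
\texttt{https://legacy.slmath.org/workshops/617/schedules/14446/documents/1553/assets/17063}.

\end{thebibliography}
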